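# Norm limits of finite rank operators and the approximation property

## 1. Diagonal operators on $c_0$

Let $T:c_0\to c_0$ be the diagonal operator $T(x_1,x_2,x_3,\dots)=(x_1,\tfrac12x_2,\tfrac13x_3,\dots)$, and let $P_N$ keep the first $N$ coordinates and replace the others by $0$. Then $P_NT$ has finite rank, and
$$\|T-P_NT\|=\sup_{n>N}\tfrac1n=\tfrac1{N+1}\to0 .$$
So $T$ is a norm limit of finite rank operators, and in particular it is compact. The identity of $c_0$ is not such a limit: a finite rank $F$ has a kernel vector $x$ with $\|x\|=1$, so $\|I-F\|\ge\|x-Fx\|=1$.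

Now let $T$ be any compact operator on $c_0$. The same $P_N$ still work. We have $P_Nx\to x$ for each $x$ and $\|P_N\|\le1$. Given $\delta>0$, cover $T(B)$ ($B$ the unit ball) by finitely many balls of radius $\delta$ with centers $z_1,\dots,z_r$. For $z\in T(B)$ near $z_j$,
$$\|P_Nz-z\|\le\|P_N(z-z_j)\|+\|P_Nz_j-z_j\|+\|z_j-z\|\le2\delta+\|P_Nz_j-z_j\| ,$$
and for large $N$ the right side is at most $3\delta$ for all $j$ at once. Hence $\|P_NT-T\|\to0$. We shall use this argument often, so we record it.

**Fact A.** If $R_k$ are operators with $\sup_k\|R_k\|<\infty$ and $R_kz\to0$ for every $z$, then $R_k\to0$ uniformly on relatively compact sets. In particular $\|R_kT\|\to0$ for every compact $T$ with values in the domain of the $R_k$.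

Throughout, Banach spaces are over $\mathbb R$ or $\mathbb C$. For Banach spaces $Z,W$ write $L(Z,W)$, $K(Z,W)$, $F(Z,W)$ for the bounded, the compact, and the bounded finite rank operators. Let $A(Z,W)$ be the operator-norm closure of $F(Z,W)$, so $A(Z,W)\subset K(Z,W)$. Write $K(E)=K(E,E)$, and so on. For $f\in Z^*$, $y\in W$, let $f\otimes y$ be the operator $x\mapsto f(x)y$; every finite rank operator is a finite sum of these. $B_Z$ is the closed unit ball.

**Definition (A.P.).** A Banach space $X$ has the *approximation property* if for every compact $C\subset X$ and every $\varepsilon>0$ there is $R\in F(X)$ with $\|Rx-x\|\le\varepsilon$ for all $x\in C$.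

By Fact A the space $c_0$ has the A.P., with $R=P_N$ and $N$ large. What we did for compact operators on $c_0$ works whenever the A.P. is available: if $X$ has the A.P. and $T\in K(X)$, apply the definition to the compact set $\overline{T(B_X)}$; the resulting $R\in F(X)$ satisfies $\|RT-T\|\le\varepsilon$. So
$$X\text{ has the A.P.}\quad\Longrightarrow\quad K(X)=A(X).$$
Can this be reversed? Suppose that every compact $T:X\to X$ is a norm limit of finite rank operators from $X$ into itself. Must $X$ have the A.P.?

**Main Theorem.** The answer is no. There is a Banach space $X$ (over $\mathbb R$ and over $\mathbb C$; it can even be taken to be a closed subspace of $c_0$) such that every compact operator $X\to X$ is a norm limit of finite rank operators $X\to X$, but $X$ fails the A.P.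

## 2. Compact operators that start from another space

The first thing to try is a direct proof of the A.P. from $K(X)=A(X)$. Given a compact $C\subset X$, realize $C$ as part of the image of a compact operator, approximate that operator in norm by finite rank operators, and read off an approximation of the identity on $C$. Here is what this gives.

**Lemma 1.** Let $T\in A(Z,X)$ be injective and let $C'\subset Z$ be compact. For every $\varepsilon>0$ there is $R\in F(X)$ with $\|Rx-x\|\le\varepsilon$ for all $x\in T(C')$.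

*Proof.* Choose $\Psi=\sum_{i\le r}\varphi_i\otimes y_i\in F(Z,X)$ with $\|T-\Psi\|\sup_{z\in C'}\|z\|\le\varepsilon/2$. The functionals $\varphi_i$ live on $Z$, and we want functionals on $X$.

We claim that the functions $(T^*\psi)|_{C'}$, $\psi\in X^*$, are dense in $\{\varphi|_{C'}:\varphi\in Z^*\}$ for the sup norm of $C(C')$. Let a measure $\mu$ on $C'$ annihilate all $(T^*\psi)|_{C'}$, and let $z_\mu=\int_{C'}z\,d\mu(z)\in Z$, the integral of a continuous function on a compact metric space. Then $\psi(Tz_\mu)=\int T^*\psi\,d\mu=0$ for all $\psi\in X^*$, so $Tz_\mu=0$, so $z_\mu=0$ by injectivity. Hence $\int\varphi\,d\mu=\varphi(z_\mu)=0$ for all $\varphi\in Z^*$. The claim follows by Hahn–Banach.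

Choose $\psi_i\in X^*$ with $\sup_{C'}|\varphi_i-T^*\psi_i|\cdot\sum_j\|y_j\|\le\varepsilon/2$ for each $i$, and put $R=\sum_i\psi_i\otimes y_i$. For $z\in C'$ we have $RTz=\sum_i(T^*\psi_i)(z)y_i$, so $\|RTz-\Psi z\|\le\varepsilon/2$ and $\|RTz-Tz\|\le\varepsilon$. $\blacksquare$

If the starting space $Z$ is at our disposal, this finishes the job. Suppose $K(Z,X)=A(Z,X)$ for *all* Banach spaces $Z$, and let $C\subset X$ be compact. By a theorem of Grothendieck, $C$ lies in the closed convex hull of a sequence $(x_n)$ converging to $0$. Put $\lambda_n=\|x_n\|^{1/2}$, and $z_n=x_n/\lambda_n$ if $x_n\ne0$, $z_n=0$ otherwise; then $x_n=\lambda_nz_n$, $\lambda_n\to0$, $z_n\to0$. The operator $T_0:\ell_1\to X$, $e_n\mapsto z_n$, is a norm limit of its truncations, hence compact, and it induces an injective compact operator $T$ on $Z=\ell_1/\ker T_0$. The set $C'=\{\lambda_n[e_n]\}\cup\{0\}$ is compact in $Z$, and $T(C')=\{x_n\}\cup\{0\}$. Lemma 1 gives $R\in F(X)$ with $\|Rx_n-x_n\|\le\varepsilon$ for all $n$. Since $\{x:\|Rx-x\|\le\varepsilon\}$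 is closed and convex, it contains $C$. So $X$ has the A.P.

The argument for our question stops exactly at the choice of $Z$. The space $\ell_1/\ker T_0$ is dictated by the compact set, and our hypothesis speaks only about $Z=X$. To use it we would need $C\subset T(C')$ with an injective compact $T$ from $X$ *itself*, and nothing provides such a $T$. By Lemma 1, any counterexample must contain a compact set that is not inside any such $T(C')$. This suggests building $X$ so that its own compact operators are few, while a bad compact set is still present.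

## 3. Functionals that witness the failure of the A.P.

How does one certify that a space fails the A.P.? We use functionals on $L(X)$ of the form $R\mapsto\sum_la_l(Rb_l)$.

**Fact B (rescaling).** If $t_n>0$ and $\sum t_n<\infty$, there are $c_n>0$, $c_n\to\infty$, with $\sum c_nt_n<\infty$. Indeed, let $r_n=\sum_{k\ge n}t_k$ and $c_n=r_n^{-1/2}$; then $c_nt_n=(r_n-r_{n+1})r_n^{-1/2}\le2(\sqrt{r_n}-\sqrt{r_{n+1}})$, which is summable.

Consequently, if $a_n,b_n$ are nonzero vectors of two Banach spaces with $\sum\|a_n\|\|b_n\|<\infty$, replace $(a_n,b_n)$ by $(c_n\|b_n\|a_n,\;c_n^{-1}\|b_n\|^{-1}b_n)$, where $t_n=\|a_n\|\|b_n\|$. Bilinear expressions in the pair do not change, and now $\sum\|a_n\|<\infty$ and $\|b_n\|\to0$. Pairs with a zero entry may be dropped; if only finitely many pairs remain, add zeros.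

**Definition (CAP).** The *compact approximation property* is the A.P. with "compact" in place of "finite rank".

**Lemma 2.** Let $\tau(R)=\sum_la_l(Rb_l)$ with $a_l\in X^*$, $b_l\in X$, $\sum\|a_l\|\|b_l\|<\infty$, and $\tau(I)=1$. If $\tau$ vanishes on $F(X)$, then $X$ fails the A.P. If $\tau$ vanishes on $K(X)$, then $X$ fails the CAP.

*Proof.* By Fact B we may assume $\sum\|a_l\|<\infty$ and $\|b_l\|\to0$, so $\{b_l\}\cup\{0\}$ is compact. If $\|Rb_l-b_l\|\le\varepsilon$ for all $l$ and $\tau(R)=0$, then $1=\tau(I-R)\le\varepsilon\sum\|a_l\|$, which is impossible for small $\varepsilon$. $\blacksquare$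

We need a strong form of such a certificate. For $U:E\to E^{**}$ and $f\in E^*$ let $\langle Ux,f\rangle$ be the value of $Ux\in E^{**}$ at $f$. For $T:E\to E$ the same notation is used via the canonical embedding $E\subset E^{**}$.

**Definition (property (N)).** A Banach space $E$ has (N) if $E^*$ is separable and there are $x_n\in E$, $f_n\in E^*$ with $\sum\|f_n\|\|x_n\|<\infty$ and
$$\sum_nf_n(x_n)=1,\qquad\sum_n\langle Ux_n,f_n\rangle=0\quad\text{for all }U\in K(E,E^{**}).\tag{N}$$

For example, $c_0$ does not have (N): for the truncations $P_N$, (N) gives $\sum_nf_n(P_Nx_n)=0$, while dominated convergence gives $\sum_nf_n(P_Nx_n)\to\sum_nf_n(x_n)=1$ as $N\to\infty$. A finite dimensional space does not have it either, since its identity is compact. In general, Lemma 2 shows that a space with (N) fails the CAP, and so also the A.P.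

The Main Theorem follows from two results.

**Theorem 1.** Some Banach space $E$, isomorphic to a closed subspace of $c_0$, has (N). (This holds for real and for complex scalars.)

**Theorem 2.** If $E$ has (N), there is a Banach space $X$, isomorphic to a closed subspace of $E\oplus c_0$, such that $K(X)=A(X)$ and $X$ fails the A.P.

Indeed, let $E$ be as in Theorem 1. Since $c_0\oplus c_0\cong c_0$, the $X$ of Theorem 2 is isomorphic to a closed subspace of $c_0$. Both properties of $X$ pass to isomorphic spaces: if $J:X\to X'$ is an isomorphism, then $R\mapsto JRJ^{-1}$ carries compact to compact and finite rank to finite rank operators, respects norm limits, and transports approximations on compact sets. So $X$ may be replaced by that subspace.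

## 4. Two extreme extensions of $E$

A space $E$ with (N) fails the A.P., but it may carry compact operators outside $A(E)$. We want to enlarge $E$ to a space $X$ with a surjection $\pi:X\to E$ so that those operators no longer come from compact operators on $X$, while the A.P. still fails.

Here is the shape of $X$. Let $i:E\to P$ be an operator into a separable Banach space, $V_1\subset V_2\subset\cdots$ finite dimensional subspaces of $P$ with dense union, and
$$X=\{(x,(v_k)_{k\ge1}):x\in E,\ v_k\in V_k,\ \|v_k-ix\|\to0\},\qquad \|(x,(v_k))\|=\max(\|x\|,\sup_k\|v_k\|).$$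
So $(v_k)$ is a sequence of finite dimensional shadows of $x$, converging to $ix$. If, say, $E=P=V_k$ is the scalar field and $i=I$, then $X$ is the space $c$ of convergent sequences. Everything depends on $i$; consider two extremes.

*The choice $i=0$.* Then $X=E\oplus(\bigoplus_kV_k)_{c_0}$, and any $S\in K(E)\setminus A(E)$ gives $S\oplus0\in K(X)\setminus A(X)$, as one sees by composing with the inclusion of $E$ and the projection onto $E$. Nothing has been gained.

*The choice $P=E$ separable, $i=I$.* Now $X$ always *has* the A.P. Put $R_N(x,(v_k))=(v_N,(v_1,\dots,v_N,v_N,v_N,\dots))$. This lies in $X$ because $v_N\in V_N\subset V_k$ for $k\ge N$. It has finite rank and norm at most $1$, and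
$$\|R_N\xi-\xi\|=\max\bigl(\|v_N-x\|,\sup_{k>N}\|v_N-v_k\|\bigr)\to0 .$$
By Fact A the $R_N$ approximate the identity on compact sets. This $i$ remembers too much.

The right $i$ lies in between. It will be *compact*, so that the pairs in (N) cannot be seen through $i$; this keeps the A.P. failing. It will also be *detecting*: for $S\in K(E)$, if $iS$ is a limit of finite rank operators, so is $S$. The reason for the second demand is that if $T':E\to X$ is compact, its coordinates into $V_k$ have finite rank and converge uniformly to $i\pi T'$, so $i\pi T'\in A(E,P)$ automatically. It is not obvious that a compact operator can detect; Section 6 proves it. First we produce $E$.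

## 5. The Enflo–Davie construction: proof of Theorem 1

We first take complex scalars. The plan is to find vectors $e^n_j$ ($j\le2^n$) with biorthogonal functionals $\alpha^n_j$ such that the averages $\beta^n(T)=2^{-n}\sum_j\langle Te^n_j,\alpha^n_j\rangle$ equal $1$ for the identity, tend to $0$ for compact operators, and have differences $\beta^{n+1}-\beta^n$ that are very cheap as sums of terms $\langle Tx,f\rangle$.

For $n\ge0$ let $G_n$ be a cyclic group of order $3\cdot2^n$, and let $A=18$ (a constant; there is no danger of confusion with the operator classes $A(Z,W)$). $G_n$ has $3\cdot2^n$ characters. We use Hoeffding's inequality: if $Z_1,\dots,Z_q$ are independent real random variables with mean $0$ and $Z_i$ takes values in an interval of length $\ell_i$, then $|\sum Z_i|$ exceeds $t$ with probability at most $2\exp(-2t^2/\sum\ell_i^2)$.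

**Step 1: splitting the characters of $G_n$.** This step divides the characters into a third and two thirds that nearly balance each other.

*(D1) The characters of $G_n$ can be enumerated as $\sigma^n_j$ $(j\le2^n)$, $\tau^n_j$ $(j\le2^{n+1})$ so that $|2\sum_j\sigma^n_j(g)-\sum_j\tau^n_j(g)|\le A(n+1)^{1/2}2^{n/2}$ for all $g\in G_n$.*

For $n=0$ this can be checked by hand. $G_0$ has the characters $1,\omega,\omega^2$ at a generator, with $\omega=e^{2\pi i/3}$. Let $\sigma$ be the trivial one. Then $2\sigma-\tau_1-\tau_2$ equals $0$ at the identity and $2-(\omega+\omega^2)=3$ at the other two elements.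

In general put $m=2^n$. Let $r_\chi$ ($\chi\in\widehat{G_n}$) be independent, equal to $2$ with probability $1/3$ and to $-1$ with probability $2/3$; they have mean $0$. Fix $g$. There are $3m$ summands in $\sum_\chi r_\chi\chi(g)$, and the real part (or the imaginary part) of each lies in an interval of length at most $3$. So this part of the sum exceeds $t$ in modulus with probability at most $2e^{-2t^2/(27m)}$. There are $3m\cdot2=6m$ such events. With $t^2=\frac{27}2m\log(13m)$ the total probability is at most $12m/(13m)=12/13<1$. So for some choice of the $r_\chi$ we have, for all $g$,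
$$\Bigl|\sum_\chi r_\chi\chi(g)\Bigr|\le\sqrt2\,t=\sqrt{27m\log(13\cdot2^n)}\le9(n+1)^{1/2}2^{n/2}=:b .$$
The last inequality says $\log13+n\log2\le3(n+1)$, which holds as $\log13<3$.

It remains to get exactly $m$ values $2$. Let $s=\#\{\chi:r_\chi=2\}$. At the identity the sum is $2s-(3m-s)=3s-3m$, so $3|s-m|\le b$. Change the value from $2$ to $-1$ (if $s>m$) or from $-1$ to $2$ (if $s<m$) for $|s-m|$ characters. Each sum changes by at most $3|s-m|\le b$. Now there are exactly $m$ values $2$, and the bound is $2b=A(n+1)^{1/2}2^{n/2}$. Let the $\sigma^n_j$ be the characters with value $2$ and the $\tau^n_j$ those with value $-1$.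

**Step 2: signs linking neighboring groups.** This step makes mixed sums over $G_{n-1}\times G_n$ small.

*(D2) For $n\ge1$ there are signs $\varepsilon^n_j$ $(j\le2^n)$ with $|\sum_j\varepsilon^n_j\tau^{n-1}_j(g)\sigma^n_j(h)|\le A(n+1)^{1/2}2^{n/2}$ for all $g\in G_{n-1}$, $h\in G_n$.*

Take random signs. The real (imaginary) part of each of the $2^n$ summands lies in an interval of length at most $2$, so by Hoeffding that part of the sum exceeds $t$ in modulus with probability at most $2e^{-t^2/2^{n+1}}$. There are $3\cdot2^{n-1}\cdot3\cdot2^n=9\cdot2^{2n-1}$ pairs $(g,h)$, hence $9\cdot2^{2n}$ events. With $t^2=2^{n+1}\log(19\cdot4^n)$ the total probability is at most $18\cdot4^n/(19\cdot4^n)=18/19<1$. So some choice of signs gives the bound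
$$\sqrt2\,t=2\cdot2^{n/2}\sqrt{\log(19\cdot4^n)}\le4(n+1)^{1/2}2^{n/2},$$
because $\log19+n\log4\le4(n+1)$. This is better than claimed.

**Step 3: the space and its biorthogonal functionals.** The purpose is to have each functional computable from two different groups. On the disjoint union $\Gamma=\bigsqcup_{n\ge0}G_n$ define, for $n\ge1$ and $j\le2^n$,
$$e^n_j=\tau^{n-1}_j\ \text{ on }G_{n-1},\qquad e^n_j=\varepsilon^n_j\sigma^n_j\ \text{ on }G_n,\qquad e^n_j=0\ \text{ elsewhere.}$$
Let $E$ be the closed span of all $e^n_j$ in $c_0(\Gamma)$, and let $\delta_g\in E^*$ be evaluation at $g$, so $\|\delta_g\|\le1$. Consider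
$$\frac1{3\cdot2^n}\sum_{g\in G_n}\varepsilon^n_j\sigma^n_j(g^{-1})\delta_g\qquad\text{and}\qquad\frac1{3\cdot2^{n-1}}\sum_{g\in G_{n-1}}\tau^{n-1}_j(g^{-1})\delta_g.\tag{5.1}$$
On $G_n$ the only vectors that do not vanish are the $e^n_l$ (if $n\ge1$), equal to $\varepsilon^n_l\sigma^n_l$ there, and the $e^{n+1}_l$, equal to $\tau^n_l$ there. All these $\sigma^n_l,\tau^n_l$ are distinct characters of $G_n$. By orthogonality of characters, each functional in (5.1) takes $e^m_l$ to $1$ if $(m,l)=(n,j)$ and to $0$ otherwise. Hence the two coincide on $E$. Call this functional $\alpha^n_j$. It is an average of evaluations with unimodular coefficients, so $\|\alpha^n_j\|\le1$.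

**Step 4: the telescoping trace.** We show that the differences of the averages are cheap. For $T\in L(E,E^{**})$ and $n\ge1$ put
$$\beta^n(T)=2^{-n}\sum_{j\le2^n}\langle Te^n_j,\alpha^n_j\rangle .$$
For $\alpha^{n+1}_j$ use the second formula in (5.1), with $n+1$ in place of $n$, and for $\alpha^n_j$ the first. Both are then sums over $G_n$, and collecting the terms at each $g$ gives
$$\beta^{n+1}(T)-\beta^n(T)=\frac1{3\cdot2^n}\sum_{g\in G_n}\langle T\varphi^n_g,\delta_g\rangle,\tag{5.2}$$
$$\varphi^n_g=2^{-n-1}\sum_{j\le2^{n+1}}\tau^n_j(g^{-1})e^{n+1}_j-2^{-n}\sum_{j\le2^n}\varepsilon^n_j\sigma^n_j(g^{-1})e^n_j .$$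
The function $\varphi^n_g$ lives on $G_{n-1}\cup G_n\cup G_{n+1}$. We bound it on each part.

- On $G_n$ its value at $h$ is $2^{-n-1}\bigl(\sum_j\tau^n_j-2\sum_j\sigma^n_j\bigr)(g^{-1}h)$, since $(\varepsilon^n_j)^2=1$. By (D1) the modulus is at most $\frac12A(n+1)^{1/2}2^{-n/2}$.
- On $G_{n-1}$ its value at $h$ is $-2^{-n}\sum_j\varepsilon^n_j\sigma^n_j(g^{-1})\tau^{n-1}_j(h)$. By (D2) the modulus is at most $A(n+1)^{1/2}2^{-n/2}$.
- On $G_{n+1}$ its value at $h$ is $2^{-n-1}\sum_j\varepsilon^{n+1}_j\tau^n_j(g^{-1})\sigma^{n+1}_j(h)$. By (D2) for $n+1$ the modulus is at most $2^{-n-1}A(n+2)^{1/2}2^{(n+1)/2}\le A(n+1)^{1/2}2^{-n/2}$, as $n+2\le2(n+1)$.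

So $\|\varphi^n_g\|\le C(n+1)^{1/2}2^{-n/2}$ with $C=A$. By (5.2), $|\beta^{n+1}(T)-\beta^n(T)|\le\|T\|C(n+1)^{1/2}2^{-n/2}$, so $\beta(T)=\lim_n\beta^n(T)$ exists and
$$\beta(T)=\tfrac12\sum_{j\le2}\langle Te^1_j,\alpha^1_j\rangle+\sum_{n\ge1}\sum_{g\in G_n}\frac1{3\cdot2^n}\langle T\varphi^n_g,\delta_g\rangle .$$
This has the form $\sum_n\langle Tx_n,f_n\rangle$. Since $\|e^1_j\|,\|\alpha^1_j\|\le1$ and $G_n$ has $3\cdot2^n$ elements,
$$\sum_n\|f_n\|\|x_n\|\le1+\sum_{n\ge1}C(n+1)^{1/2}2^{-n/2}<\infty .$$

**Step 5: verification of (N).** For the canonical embedding $E\to E^{**}$ we have $\beta^n=2^{-n}\sum_j\alpha^n_j(e^n_j)=1$ for all $n$, so $\sum f_n(x_n)=1$.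

Let $U\in K(E,E^{**})$. Then $|\beta^n(U)|\le\max_j\|Ue^n_j\|$; let $j_n$ attain the maximum. The sequence $(e^n_{j_n})_n$ is bounded by $1$ with supports in $G_{n-1}\cup G_n$, so it tends to $0$ at every point of $\Gamma$. It is therefore weakly null in $c_0(\Gamma)$, and, as functionals on $E$ extend by Hahn–Banach, weakly null in $E$. Compact operators map weakly null sequences to norm null ones, so $\|Ue^n_{j_n}\|\to0$ and $\beta(U)=0$.

Finally $E^*$ is a quotient of $c_0(\Gamma)^*=\ell_1(\Gamma)$ with $\Gamma$ countable, so it is separable. This proves Theorem 1 over $\mathbb C$.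

**Step 6: real scalars.** We derive the real case from the complex one. Let $E_{\mathbb R}$ be $E$ viewed as a real space. Complex $c_0$ viewed as a real space is isomorphic to $c_0\oplus c_0\cong c_0$ (real and imaginary parts), so $E_{\mathbb R}$ is isomorphic to a closed subspace of real $c_0$. Identify $(E_{\mathbb R})^*$ with $\{\operatorname{Re}f:f\in E^*\}$ and $(E_{\mathbb R})^{**}$ with $(E^{**})_{\mathbb R}$, where $x^{**}$ acts by $\operatorname{Re}f\mapsto\operatorname{Re}\langle x^{**},f\rangle$. The dual stays separable.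

If $U:E\to E^{**}$ is real-linear and compact, put $U_cx=\frac12(Ux-iU(ix))$. (In this step $i$ is the imaginary unit.) It is compact, and it is complex-linear, because $U_c(ix)=\frac12(U(ix)+iUx)=iU_cx$. By (N) for $E$,
$$0=\operatorname{Re}\sum_n\langle U_cx_n,f_n\rangle=\sum_n\Bigl(\tfrac12\operatorname{Re}\langle Ux_n,f_n\rangle+\tfrac12\operatorname{Re}\langle U(ix_n),-if_n\rangle\Bigr).$$
Also $\sum_n\bigl(\frac12\operatorname{Re}f_n(x_n)+\frac12\operatorname{Re}(-if_n)(ix_n)\bigr)=\operatorname{Re}\sum_nf_n(x_n)=1$. So the pairs $(x_n,\frac12\operatorname{Re}f_n)$ and $(ix_n,\frac12\operatorname{Re}(-if_n))$ together give (N) for $E_{\mathbb R}$. $\blacksquare$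

## 6. A compact operator that detects $A(E)$ inside $K(E)$

**Proposition 3.** Let $E^*$ be separable. There are a closed subspace $P$ of (a space isometric to) $c_0$ and a compact $i:E\to P$, $\|i\|\le1$, such that
$$S\in K(E),\ iS\in A(E,P)\ \Longrightarrow\ S\in A(E).\tag{6.1}$$

If $K(E)=A(E)$, then $i=0$ does it. If $K(E)\ne A(E)$, then $i=0$ does not, and an isometric $i$ onto a complemented subspace would do it but is not compact when $\dim E=\infty$. The way to a compact $i$ is to handle one functional on $K(E)$ at a time. A functional that annihilates $A(E)$ turns out to be a series, and the series itself supplies a compact map.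

**Step 1: $K(E)$ is separable, and its functionals are integrals.** Since $E^*$ is separable, so is $E$. Let $\Omega=B_{E^{**}}\times B_{E^*}$, each factor with its weak$^*$ topology. It is compact and metrizable, as $E^*$ and $E$ are separable. For $T\in K(E)$ let $h_T(x^{**},x^*)=\langle x^{**},T^*x^*\rangle$. The adjoint $T^*$ is weak$^*$-to-weak$^*$ continuous, and $T^*(B_{E^*})$ is relatively norm compact by Schauder's theorem. On its norm closure the norm and weak$^*$ topologies agree, so $T^*$ is weak$^*$-to-norm continuous on $B_{E^*}$, and $h_T$ is continuous on $\Omega$. Clearly $\sup|h_T|=\|T^*\|=\|T\|$. So $T\mapsto h_T$ embeds $K(E)$ isometrically in the separable space $C(\Omega)$, and $K(E)$ is separable. If $\varphi\in K(E)^*$, Hahn–Banach and the Riesz theorem give a finite regular Borel measure $\mu$ on $\Omega$ with $\varphi(T)=\int h_T\,d\mu$.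

**Step 2: from the integral to a series.** We want
$$\varphi(T)=\sum_n\langle y_n,T^*g_n\rangle,\quad y_n\in E^{**},\ g_n\in E^*,\quad\sum\|y_n\|<\infty,\quad\|g_n\|\to0.\tag{6.2}$$
Let $(d_l)$ be norm dense in $B_{E^*}$. For $m\ge0$ let $s_m(x^*)=d_l$, where $l$ is minimal with $\|d_l-x^*\|\le2^{-m}$. Norm-closed balls of $E^*$ are weak$^*$-closed, so $s_m:B_{E^*}\to\{d_l\}$ is weak$^*$-Borel. We have $\|s_m(x^*)-x^*\|\le2^{-m}$, so
$$x^*=s_0(x^*)+\sum_{m\ge1}(s_m-s_{m-1})(x^*),$$
converging in norm uniformly on $B_{E^*}$. Each term takes countably many values, so $s_0$ (case $m=0$) and $s_m-s_{m-1}$ (case $m\ge1$) have the form $\sum_lg_{m,l}1_{C_{m,l}}$ with disjoint Borel sets $C_{m,l}$. Here $\|g_{0,l}\|\le1$, and $\|g_{m,l}\|\le2^{-m}+2^{-m+1}=3\cdot2^{-m}$ for $m\ge1$. Define $y_{m,l}\in E^{**}$ by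
$$\langle y_{m,l},f\rangle=\int_{B_{E^{**}}\times C_{m,l}}\langle x^{**},f\rangle\,d\mu(x^{**},x^*)\qquad(f\in E^*),$$
so $\|y_{m,l}\|\le|\mu|(B_{E^{**}}\times C_{m,l})$. Now $h_T(x^{**},x^*)=\sum_{m,l}\langle x^{**},T^*g_{m,l}\rangle1_{C_{m,l}}(x^*)$, and the moduli of the terms add up to at most $\|T\|(1+\sum_{m\ge1}3\cdot2^{-m})$. By dominated convergence we may integrate term by term:
$$\varphi(T)=\sum_{m,l}\langle y_{m,l},T^*g_{m,l}\rangle,\qquad\sum_{m,l}\|y_{m,l}\|\|g_{m,l}\|\le|\mu|(\Omega)\Bigl(1+\sum_{m\ge1}3\cdot2^{-m}\Bigr)<\infty.$$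
Fact B turns this into (6.2).

**Step 3: one functional gives one compact map.** Let $\varphi\in K(E)^*$ vanish on $A(E)$, written as in (6.2). We construct $P_\varphi\subset c_0$ and a compact $G:E\to P_\varphi$ such that $GS\in A(E,P_\varphi)$ forces $\varphi(S)=0$.

The adjoint of $f\otimes y$ is $g\mapsto g(y)f$. So $\varphi(f\otimes y)=0$ reads
$$\sum_ng_n(y)\langle y_n,f\rangle=0\qquad(f\in E^*,\ y\in E).\tag{6.3}$$
Define $G:E\to c_0$ by $Gy=(g_n(y))_n$. It is compact, since its truncation to the first $r$ coordinates differs from it by at most $\sup_{n>r}\|g_n\|\to0$. Define $D:c_0\to E^{**}$ by $Da=\sum a_ny_n$, which is bounded since $\sum\|y_n\|<\infty$. Then (6.3) says $DG=0$. So $G$ maps $E$ into the closed subspace $P_\varphi:=\ker D$ of $c_0$.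

For $U\in L(E,P_\varphi)$ put $\Phi(U)=\sum_n\langle y_n,U^*(e_n^*|_{P_\varphi})\rangle$, with $e_n^*$ the coordinate functionals. Since $|\Phi(U)|\le\|U\|\sum\|y_n\|$, this is a bounded functional. For $p=(p_n)\in P_\varphi$ we have $(f\otimes p)^*(e_n^*|_{P_\varphi})=p_nf$, hence
$$\Phi(f\otimes p)=\sum_np_n\langle y_n,f\rangle=\langle Dp,f\rangle=0 .$$
So $\Phi$ vanishes on $A(E,P_\varphi)$. This is why we restricted the range to $\ker D$. On the other hand $G^*(e_n^*|_{P_\varphi})=g_n$, so for $S\in K(E)$
$$\Phi(GS)=\sum_n\langle y_n,S^*g_n\rangle=\varphi(S).$$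
Hence $GS\in A(E,P_\varphi)\Rightarrow\varphi(S)=0$. Replacing $g_n$ by $cg_n$ and $y_n$ by $c^{-1}y_n$ with a small $c>0$, we may assume $\|G\|\le1$.

**Step 4: all functionals at once.** As $K(E)$ is separable, the unit ball of the annihilator $A(E)^\perp\subset K(E)^*$ is weak$^*$ compact and metrizable. Let $(\varphi_j)_{j\ge1}$ be weak$^*$ dense in it. Since $A(E)$ is closed, Hahn–Banach shows that $S\in K(E)$ belongs to $A(E)$ if and only if $\varphi_j(S)=0$ for all $j$. Let $G_j,P_j$ correspond to $\varphi_j$ by Step 3, and put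
$$P=\Bigl(\bigoplus_jP_j\Bigr)_{c_0}\subset c_0(\mathbb N\times\mathbb N),\qquad iy=(2^{-j}G_jy)_j .$$
Then $\|i\|\le1$, and $i$ is compact: the truncations to $j\le J$ are compact and differ from $i$ by at most $2^{-J-1}$. If $iS\in A(E,P)$, projecting to $P_j$ gives $G_jS\in A(E,P_j)$, so $\varphi_j(S)=0$. This holds for all $j$, so $S\in A(E)$. $\blacksquare$

## 7. The extension $X$ of $E$ by finite dimensional spaces

From here on $E$ has (N), with $(x_n),(f_n)$, and $i:E\to P$ comes from Proposition 3. We fix the spaces $V_k$ of Section 4.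

Recall the projective tensor product $E^*\hat\otimes P$. It is the completion of the algebraic tensor product $E^*\otimes P$ in the norm $\|u\|=\inf\sum\|h_m\|\|p_m\|$, the infimum being over finite representations $u=\sum h_m\otimes p_m$. For example, $f\otimes p+f\otimes(-p)$ is $0$ although this representation costs $2\|f\|\|p\|$: a costly representation may hide a small tensor. The dual of $E^*\hat\otimes P$ is $L(P,E^{**})$, where $B$ acts by $f\otimes p\mapsto\langle Bp,f\rangle$.

**Step 1: through $i$ the pairs of (N) disappear.** We claim that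
$$\sum_nf_n\otimes ix_n=0\quad\text{in }E^*\hat\otimes P.\tag{7.1}$$
The series converges absolutely. For $B\in L(P,E^{**})$ the operator $Bi:E\to E^{**}$ is compact because $i$ is, so $\sum_n\langle Bix_n,f_n\rangle=0$ by (N). The claim follows by Hahn–Banach. Here we see why (N) asks for $U$ with values in $E^{**}$.

**Step 2: cheap representations of the partial sums.** Choose $N_1\le N_2\le\cdots\to\infty$ with $\sum_{n>N_k}\|f_n\|\|ix_n\|<2^{-k}$. By (7.1),
$$u_k:=\sum_{n\le N_k}f_n\otimes ix_n=-\sum_{n>N_k}f_n\otimes ix_n ,$$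
so $u_k$ has projective norm less than $2^{-k}$. Since $u_k\in E^*\otimes P$, and $E^*\otimes P$ with the infimum norm sits isometrically in its completion, there is a finite representation
$$\sum_{n\le N_k}f_n\otimes ix_n=\sum_{m\le M_k}h_{k,m}\otimes p_{k,m},\qquad\sum_m\|h_{k,m}\|\|p_{k,m}\|<2^{-k}.\tag{7.2}$$
Equality in $E^*\otimes P$ implies $\sum_{n\le N_k}f_n(x)\,ix_n=\sum_mh_{k,m}(x)p_{k,m}$ for every $x\in E$.

**Step 3: the definition of $X$.** The spaces $V_k$ must have dense union and must contain all vectors in (7.2). Let $(q_l)$ be dense in $P$, $V_0=\{0\}$, and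
$$V_k=\operatorname{span}\bigl(V_{k-1}\cup\{q_1,\dots,q_k\}\cup\{ix_n\}_{n\le N_k}\cup\{p_{k,m}\}_{m\le M_k}\bigr).$$
These are finite dimensional, increasing, with dense union in $P$. Put, as in Section 4,
$$X=\{\xi=(x,(v_k)_{k\ge1}):x\in E,\ v_k\in V_k,\ \|v_k-ix\|_P\to0\},\qquad\|\xi\|=\max\bigl(\|x\|,\sup_k\|v_k\|\bigr).$$
$X$ is complete, being a closed subspace of the $\ell_\infty$-sum of $E$ and $(\bigoplus_kV_k)_{\ell_\infty}$: if $\xi^r=(x^r,(v^r_k))\in X$ tends to $(x,(v_k))$, then $\|v_k-ix\|\le\|v_k-v^r_k\|+\|v^r_k-ix^r\|+\|x^r-x\|$. Here the outer terms are small uniformly in $k$ for large $r$, and the middle one tends to $0$ as $k\to\infty$.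

Let $\pi\xi=x$ and $\rho_k\xi=v_k$. Let $\iota_k:V_k\to X$ be the inclusion in the $k$-th coordinate, an isometry with $\pi\iota_k=0$. Put $Y=\ker\pi=(\bigoplus_kV_k)_{c_0}$. Let $\tilde Q_N:X\to Y$, $\tilde Q_N\xi=(0,(v_1,\dots,v_N,0,0,\dots))$, a finite rank operator of norm at most $1$, and let $Q_N=\tilde Q_N|_Y$.

**Lemma 4 (lifting).**

1. For every finite dimensional $H\subset E$ there is a linear $\sigma:H\to X$ with $\pi\sigma=\mathrm{id}_H$ and $\|\sigma\|\le2$.
2. For every Banach space $Z$ and $S\in A(Z,E)$ there is $\tilde S\in A(Z,X)$ with $\pi\tilde S=S$.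

*Proof.* (1) For each $p\in P$ we have $\operatorname{dist}(p,V_k)\to0$, because the $V_k$ increase to a dense subspace. Let $b_1,\dots,b_d$ be a basis of $H$. Choose $v_{k,r}\in V_k$ with $\|v_{k,r}-ib_r\|\to0$ as $k\to\infty$, and let $\sigma_k:H\to V_k$ be linear with $\sigma_kb_r=v_{k,r}$. Since all norms on $H$ are equivalent, $\|\sigma_k-i|_H\|\to0$. Choose $k_0$ with $\|\sigma_k-i|_H\|\le1$ for $k\ge k_0$, and put $\sigma x=(x,(0,\dots,0,\sigma_{k_0}x,\sigma_{k_0+1}x,\dots))$. Then $\sigma x\in X$, and $\|\sigma\|\le\max(1,\|i\|+1)\le2$.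

(2) Choose $S_m\in F(Z,E)$ with $\|S-S_m\|\le2^{-m}$, and put $D_1=S_1$, $D_m=S_m-S_{m-1}$. Then $S=\sum D_m$ and $\sum\|D_m\|<\infty$. Let $\sigma_m$ be a lifting from (1) on $D_m(Z)$. The series $\tilde S=\sum\sigma_mD_m$ converges in norm, as $\|\sigma_mD_m\|\le2\|D_m\|$. Its partial sums have finite rank, and $\pi\tilde S=\sum D_m=S$. $\blacksquare$

In particular $\pi$ is onto, and each $x\in B_E$ has a lift of norm at most $2$.

## 8. Compact operators on $X$ are norm limits of finite rank operators

Let $T\in K(X)$. We show $T\in A(X)$.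

**Step 1: removing the part on $Y$.** We find $T_1\in A(X)$ with $T_1|_Y=T|_Y$. We have $Y^*=(\bigoplus_kV_k^*)_{\ell_1}$, and $Q_N^*$ is truncation there; so $Q_N^*\to I$ strongly, with norms at most $1$. Since $(T|_Y)^*:X^*\to Y^*$ is compact, Fact A gives
$$\|T|_Y(I-Q_N)\|=\|(I-Q_N^*)(T|_Y)^*\|\to0.$$
For $N>M$ we have $\tilde Q_N-\tilde Q_M=(I-Q_M)\tilde Q_N$, so $T\tilde Q_N-T\tilde Q_M=T|_Y(I-Q_M)\tilde Q_N$ has norm at most $\|T|_Y(I-Q_M)\|$. Thus the finite rank operators $T\tilde Q_N$ are norm Cauchy. Let $T_1=\lim T\tilde Q_N\in A(X)$. Then $T_1|_Y=\lim T|_YQ_N=T|_Y$.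

**Step 2: factoring the rest through $E$.** The operator $T_2=T-T_1$ is compact and vanishes on $Y=\ker\pi$. As $\pi$ is onto, $T_2=T'\pi$ with a linear $T':E\to X$. Since each $x\in B_E$ has a lift of norm at most $2$, $T'(B_E)\subset2T_2(B_X)$, so $T'$ is compact.

**Step 3: the $E$-component of $T'$ lies in $A(E)$.** Put $S=\pi T'\in K(E)$. The operators $\theta_k=\rho_k-i\pi:X\to P$ satisfy $\|\theta_k\|\le2$, and $\theta_k\xi=v_k-ix\to0$ for every $\xi\in X$, by the very definition of $X$. By Fact A, $\|\theta_kT'\|\to0$, that is,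
$$\|\rho_kT'-iS\|\to0 .$$
Each $\rho_kT'$ has range in $V_k$, so it has finite rank. Hence $iS\in A(E,P)$, and by (6.1) $S\in A(E)$.

**Step 4: reassembling.** By Lemma 4 there is $\tilde S\in A(E,X)$ with $\pi\tilde S=S$. Then $\pi(T'-\tilde S)=0$, so $T'-\tilde S$ is a compact operator into $Y$. Since $Q_N\to I$ strongly on $Y$ with norms at most $1$, Fact A shows that the finite rank operators $Q_N(T'-\tilde S)$ converge to $T'-\tilde S$ in norm. So $T'-\tilde S\in A(E,X)$, hence $T'\in A(E,X)$ and $T_2=T'\pi\in A(X)$. Thus $T=T_1+T_2\in A(X)$, and $K(X)=A(X)$. $\blacksquare$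

## 9. The lifted functional, and the failure of the A.P. in $X$

We lift the functional of (N) from $E$ to $X$ and apply Lemma 2.

**Step 1: lifting the vectors $x_n$.** Let $\xi_n=(x_n,(v_{n,k})_k)$ with $v_{n,k}=ix_n$ if $n\le N_k$ and $v_{n,k}=0$ otherwise. Since $ix_n\in V_k$ when $n\le N_k$, and $N_k\to\infty$, we have $v_{n,k}=ix_n$ for all large $k$. So $\xi_n\in X$, and $\|\xi_n\|\le\|x_n\|$ as $\|i\|\le1$.

The functional $R\mapsto\sum f_n(\pi R\xi_n)$ is $1$ at $I$. It need not vanish on $F(X)$, since the $k$-th coordinate of $\sum_nf_n(x)\xi_n$ is $\sum_{n\le N_k}f_n(x)ix_n$. By (7.2) this error can be rewritten cheaply, with total cost $\sum_k2^{-k}$, and we may subtract it inside $Y$, where $I$ does not notice because $\pi\iota_k=0$.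

**Step 2: the functional.** For $R\in L(X)$ define
$$\tau(R)=\sum_nf_n(\pi R\xi_n)-\sum_k\sum_{m\le M_k}h_{k,m}\bigl(\pi R\,\iota_kp_{k,m}\bigr).$$
It has the form required in Lemma 2, $\sum_la_l(Rb_l)$ with functionals $f_n\circ\pi$, $-h_{k,m}\circ\pi$ and vectors $\xi_n$, $\iota_kp_{k,m}$, because $\sum\|f_n\|\|\xi_n\|<\infty$ and $\sum_{k,m}\|h_{k,m}\|\|p_{k,m}\|\le\sum_k2^{-k}$. Moreover $\tau(I)=\sum f_n(x_n)-0=1$.

**Step 3: $\tau$ vanishes on $F(X)$.** By linearity take $R=g\otimes\zeta$ with $g\in X^*$, $\zeta\in X$. With $x=\pi\zeta$ we have $\pi R\xi=g(\xi)x$, so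
$$\tau(R)=g\Bigl(\sum_nf_n(x)\xi_n-\sum_k\iota_k\Bigl(\sum_{m\le M_k}h_{k,m}(x)p_{k,m}\Bigr)\Bigr),$$
both series converging absolutely in $X$. The vector in the outer parentheses is $0$, coordinate by coordinate.

- Its $E$-coordinate is $\sum_nf_n(x)x_n$. Applying (N) to $U=f\otimes x$ gives $f\bigl(\sum_nf_n(x)x_n\bigr)=\sum_nf(x_n)f_n(x)=0$ for all $f\in E^*$, so this coordinate is $0$.
- Its $k$-th coordinate is $\sum_{n\le N_k}f_n(x)ix_n-\sum_{m\le M_k}h_{k,m}(x)p_{k,m}=0$ by (7.2).

Hence $\tau=0$ on $F(X)$, and $X$ fails the A.P. by Lemma 2.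

**Step 4: $X$ inside $E\oplus c_0$.** For $\xi=(x,(v_k))\in X$ the sequence $(v_k)$ converges in $P$, to $ix$. So $X$ is isometric to a closed subspace of $E\oplus c(P)$ (with the maximum norm), where $c(P)$ is the space of convergent sequences in $P$ with the sup norm. Since $P$ embeds isometrically in $c_0$,
$$c(P)\subset c(c_0)\cong c_0\oplus c_0(c_0)\cong c_0,$$
the first isomorphism being $(v_k)\mapsto(\lim v_k,(v_k-\lim_jv_j)_k)$, with inverse $(w,(u_k))\mapsto(u_k+w)_k$. So $X$ is isomorphic to a closed subspace of $E\oplus c_0$. This completes the proof of Theorem 2, and with Theorem 1 that of the Main Theorem. $\blacksquare$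

## 10. Failure of the CAP, and reflexive spaces $E$

The construction has further consequences, which the Main Theorem does not need.

**Theorem 3.**

1. If $K(X)=A(X)$, then $X$ has the A.P. if and only if it has the CAP. So every counterexample to the question fails the CAP.
2. $c_0$ has a closed subspace $X$ which fails the A.P. and the CAP, although every compact $T:X\to X$ is a norm limit of finite rank operators on $X$.
3. Let $E$ be any separable reflexive space failing the CAP. Then there is a space $X$, isomorphic to a closed subspace of $E\oplus c_0$, with a quotient map $\pi:X\to E$ whose kernel is $(\bigoplus_kV_k)_{c_0}$, $\dim V_k<\infty$, with $X^*\cong E^*\oplus(\bigoplus_kV_k^*)_{\ell_1}$ separable, such that $K(X)=A(X)$ and $X$ fails the A.P. and the CAP.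

**Proof of (1).** The A.P. trivially implies the CAP. Conversely, let $K(X)=A(X)$ and let a compact $T$ satisfy $\|Tx-x\|\le\varepsilon$ on a compact set $C$. Choose $R\in F(X)$ with $\|R-T\|\sup_{x\in C}\|x\|\le\varepsilon$. Then $\|Rx-x\|\le2\varepsilon$ on $C$.

**Proof of (2).** Apply Theorem 2 to the $E$ of Theorem 1: $X$ is isomorphic to a closed subspace of $c_0\oplus c_0\cong c_0$. The CAP fails by (1).

**Proof of (3).** By Theorem 2, its construction, and (1), it suffices to check (N) for $E$, the quotient map, and the formula for $X^*$.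

*Property (N).* Since $E^{**}=E$ is separable, so is $E^*$. As $E$ fails the CAP, there are a compact $C$ and $\varepsilon>0$ such that no $U\in K(E)$ satisfies $\|Ux-x\|\le\varepsilon$ on $C$. By the theorem of Grothendieck used in Section 2, $C$ lies in the closed convex hull of some null sequence $(x_n)$. If $\|Ux_n-x_n\|\le\varepsilon$ for all $n$, the same would hold on the closed convex hull, hence on $C$. So $\sup_n\|Ux_n-x_n\|>\varepsilon$ for every $U\in K(E)$. That is, $(x_n)\in c_0(E)$ has distance at least $\varepsilon$ from the linear subspace $\{(Ux_n):U\in K(E)\}$ of $c_0(E)$. Hahn–Banach with $c_0(E)^*=\ell_1(E^*)$ gives $(f_n)\in\ell_1(E^*)$ with $\sum f_n(Ux_n)=0$ for all $U\in K(E)=K(E,E^{**})$ and $\sum f_n(x_n)=1$. Also $\sum\|f_n\|\|x_n\|\le\sup_n\|x_n\|\sum\|f_n\|<\infty$.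

*Quotient map.* $\pi$ is onto with $\|\pi\|\le1$ and kernel $Y=(\bigoplus_kV_k)_{c_0}$. In the proof of Lemma 4(1) one may choose $k_0$ with $\|\sigma_k-i|_H\|\le\delta$ for $k\ge k_0$, for any $\delta>0$. This gives $\|\sigma\|\le1+\delta$, so $\pi$ maps the open unit ball of $X$ onto that of $E$.

*Dual.* The restriction map $X^*\to Y^*=(\bigoplus_kV_k^*)_{\ell_1}$ has the bounded right inverse $(g_k)\mapsto[\xi\mapsto\sum_kg_k(\rho_k\xi)]$. Its kernel is $Y^\perp$, and since $Y=\ker\pi$ with $\pi$ onto, $Y^\perp=\pi^*E^*\cong E^*$. Hence $X^*\cong E^*\oplus(\bigoplus_kV_k^*)_{\ell_1}$, which is separable. $\blacksquare$
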